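\title{Sums of spectra of continuum Fibonacci Schr\"odinger operators contain a half-line}

\begin{abstract}
We consider Schr\"odinger operators on the line whose potential is obtained by concatenating two real square-integrable pieces $f_0,f_1$ along the Fibonacci sequence. For $f_0\neq f_1$ the spectrum is a Cantor set of measure zero. We show that at high energy its gaps are short and far apart: beyond a threshold $C(1+M^2)$, where $M=\max_j\|f_j\|_{L^1}$, the distance between two gaps exceeds any prescribed multiple of the length of the shorter one. It follows that the sum of two such spectra contains a half-line, and hence so does the spectrum of the separable two-dimensional operator, for all coupling constants. The proof is by compactness. Rescaling the trace map around a spectral point at high energy produces a family of entire functions on which the recursion is linear, and such a family has at most one gap on the whole real line.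
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\alpha=\frac{\sqrt5-1}{2}$ and let $\omega=(\omega_n)_{n\in\mathbb Z}$ be the Fibonacci sequence
\begin{equation}\label{eq:omega}
\omega_n=\chi_{[1-\alpha,1)}(n\alpha \bmod 1),\qquad n\in\mathbb Z .
\end{equation}
Given real-valued $f_0,f_1\in L^2[0,1)$, extended by zero outside $[0,1)$, the \emph{continuum Fibonacci potential} is
\begin{equation}\label{eq:V}
V_\omega(x)=\sum_{n\in\mathbb Z}\big((1-\omega_n)f_0(x-n)+\omega_nf_1(x-n)\big).
\end{equation}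
Thus the cell $[n,n+1)$ carries a copy of $f_{\omega_n}$. For a potential $V$ on $\mathbb R$ let $L_V=-\frac{d^2}{dx^2}+V$ on $L^2(\mathbb R)$. If $f_0=f_1$, then $V_\omega$ is periodic; we call the pair $(f_0,f_1)$ \emph{admissible} if $f_0\ne f_1$ in $L^2[0,1)$. It is known that for every admissible pair $\sigma(L_{V_\omega})$ is a Cantor set of measure zero, and that for any pair its local Hausdorff dimension tends to one at high energy:
\[
\lim_{R\to\infty}\ \inf_{E\in\sigma(L_{V_\omega})\cap[R,\infty)}\dim^H_{\mathrm{loc}}(\sigma(L_{V_\omega});E)=1,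
\]
where $\dim^H_{\mathrm{loc}}(A;E)=\lim_{\varepsilon\to0^+}\dim_H\big(A\cap(E-\varepsilon,E+\varepsilon)\big)$.

For potentials $V_1,V_2$ on $\mathbb R$, the separable operator on $L^2(\mathbb R^2)$,
\[
[L^{(2)}_{V_1,V_2}u](x,y)=-\nabla^2u(x,y)+V_1(x)u(x,y)+V_2(y)u(x,y),
\]
has as its spectrum the Minkowski sum
\[
\sigma(L^{(2)}_{V_1,V_2})=\sigma(L_{V_1})+\sigma(L_{V_2})=\{a_1+a_2:\ a_j\in\sigma(L_{V_j})\}.
\]
Take $V_1=V_2=V_\omega$ and coupling constants $\lambda_1,\lambda_2>0$. It is known that there are parameter ranges for which $\sigma(L^{(2)}_{\lambda_1V_1,\lambda_2V_2})$ contains both intervals and Cantor sets. The following question was posed in \cite{OWR}.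

\begin{quote}
Is it true that, for every admissible pair $(f_0,f_1)$ and all $\lambda_1,\lambda_2>0$, the spectrum $\sigma(L^{(2)}_{\lambda_1V_1,\lambda_2V_2})$ contains a half-line?
\end{quote}

One would guess that the answer is yes. For $f_0=f_1=0$ the spectrum is $[0,\infty)+[0,\infty)=[0,\infty)$, and at high energy any fixed potential is a small perturbation of the free one. That the summands have measure zero is no obstacle in itself: for the middle-thirds Cantor set $\mathcal C=\{\sum_{j\ge1}2\epsilon_j3^{-j}:\epsilon_j\in\{0,1\}\}$ one has $\mathcal C+\mathcal C=\{2\sum_j d_j3^{-j}: d_j\in\{0,1,2\}\}=[0,2]$. On the other hand, the dimension of the summands does not decide the matter: $A=\bigcup_{n\in\mathbb Z}[3n,3n+1]$ has local dimension one at each of its points, and $A+A=\bigcup_n[3n,3n+2]$ contains no half-line. What is needed is control of all gaps, on all scales, relative to the distances between them.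

\subsection{Results}

Throughout, a \emph{pair} means real-valued $f_0,f_1\in L^2[0,1)$, admissible or not. To a pair we attach $V=V_\omega$, $\sigma=\sigma(L_V)$ and
\[
M=\max_{j=0,1}\|f_j\|_{L^1}.
\]
A \emph{gap} is a bounded component of $\mathbb R\setminus\sigma$. Since $\lambda V_\omega$ is the potential of the pair $(\lambda f_0,\lambda f_1)$, couplings can be absorbed into the pair. A constant is \emph{universal} if it does not depend on the pair.

\begin{theorem}\label{thm:sum}
Let $\sigma_1,\sigma_2$ be the spectra for two pairs (possibly different) with constants $M_1,M_2$.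
\begin{itemize}
\item[(i)] $\sigma_1+\sigma_2\supset[C_*(1+M_1^2+M_2^2),\infty)$ with a universal constant $C_*$. In particular, if $V_1=V_2=V_\omega$ and $\lambda_1,\lambda_2>0$, then
\[
\sigma(L^{(2)}_{\lambda_1V_1,\lambda_2V_2})\supset[C_*(1+(\lambda_1^2+\lambda_2^2)M^2),\infty).
\]
\item[(ii)] For $c_1,c_2>0$, the set $c_1\sigma_1+c_2\sigma_2$ contains a half-line, and $c_1\sigma_1-c_2\sigma_2=\mathbb R$.
\end{itemize}
\end{theorem}

Part (i) answers the question in the affirmative, and admissibility is not needed. The half-line cannot start at a point independent of the pair: for $f_0=f_1=c>0$ constant, $M=c$ and $\sigma+\sigma=[2c,\infty)$. Theorem~\ref{thm:sum} is a consequence of the following statement about one spectrum.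

\begin{theorem}[thickness tends to infinity]\label{thm:thick}
For all $\tau,\eta>0$ there is $C=C(\tau,\eta)$, independent of $f_0,f_1$, such that:
\begin{itemize}
\item[(a)] if $b\in\sigma$ and $b\ge C(1+M^2)$, then $\sigma\cap(b-\eta\sqrt b,b)\neq\emptyset$;
\item[(b)] if $U=(a,b)$ and $U'=(a',b')$ are gaps with $C(1+M^2)\le b\le a'$, then $a'-b>\tau\min(|U|,|U'|)$.
\end{itemize}
\end{theorem}

Part (a) says that a gap ending at $b$ has length $o(\sqrt b)$; the scale $\sqrt b$ is that of the oscillations of $\cos\sqrt E$ near $E=b$. Part (b) says that the stretch between two gaps is much longer than the shorter gap. Both constants $C$ and $C_*$ come from compactness arguments and are not explicit.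

\subsection{The idea of the proof}

The deduction of Theorem~\ref{thm:sum} from Theorem~\ref{thm:thick} is elementary and is carried out first, in Section~\ref{sec:gaplemma}. The rest of the paper proves Theorem~\ref{thm:thick}.

The spectrum is governed by the half-traces $x_k(E)$ of the transfer matrices over the Fibonacci words. They satisfy $x_{k+1}=2x_kx_{k-1}-x_{k-2}$, and this recursion has an invariant $I(E)$ that tends to zero at high energy (Section~\ref{sec:trace}). When $I=0$, the recursion is linear in disguise: $x_k=\cos W_k$ with $W_{k+1}=W_k+W_{k-1}$. At a finite energy $I$ is small but in general not zero, and the error is amplified as $k$ grows, so we do not try to follow it. Instead, suppose that (b) fails along a sequence of energies $p_n\to\infty$, with two gaps whose distance is at most $\tau t_n$, where $t_n$ is the shorter length. Choose the index $k_n$ at which the traces begin to vary on the scale $t_n$ and pass to the limit of $x_{k_n+m}(p_n+t_nz)$. One obtains entire functions $X_m$, now indexed by \emph{all}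 $m\in\mathbb Z$ and lying exactly on $I=0$, of the form
\[
X_m=\cos(\varphi^mw+c_m),\qquad \varphi=\alpha^{-1}=\tfrac{1+\sqrt5}{2},\quad c_m\in\mathbb R ,
\]
with one analytic function $w$ on the upper half-plane. On a gap of the limit, the real part of $\varphi^mw+c_m$ is a multiple of $\pi$. Between two gaps $\operatorname{Re}w$ increases by some $d>0$. Then $\varphi^md\in\pi\mathbb Z$ for all $m\in\mathbb Z$, which is absurd as $m\to-\infty$. So the limit has at most one gap (Section~\ref{sec:model}). To reach a contradiction one must know that the limit exists and is not constant (Section~\ref{sec:scales}) and that both gaps of $\sigma$ survive as gaps of the limit (Lemma~\ref{lem:osc}).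

\subsection{Operator-theoretic facts}\label{sec:op}

If $\sup_n\|V\|_{L^2[n,n+1]}<\infty$, then $V$ is infinitesimally bounded with respect to $-\frac{d^2}{dx^2}$, so $L_V$ is self-adjoint on $H^2(\mathbb R)$ and $C_c^\infty(\mathbb R)$ is a core. This applies to $V_\omega$ and to all periodic potentials built from $f_0,f_1$. By the spectral theorem, for a self-adjoint operator $L$ and real $c$,
\begin{equation}\label{eq:dist}
\operatorname{dist}(c,\sigma(L))=\inf_{u\neq0}\frac{\|(L-c)u\|}{\|u\|},
\end{equation}
where the infimum may be taken over the domain of $L$ or over any core. The spectrum $\sigma$ is unbounded above: for $0\ne g\in C_c^\infty$ and $u_n=e^{inx}g$ we have $\|u_n\|=\|g\|$, while $\langle u_n,L_Vu_n\rangle=\|u_n'\|^2+\int V|g|^2\to\infty$ because $\|u_n'\|\ge n\|g\|-\|g'\|$. The hypothesis $f_j\in L^2$ is used here and once more, in Lemma~\ref{lem:osc}; all quantitative estimates involve only the $L^1$ norms.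

We write $D(p,r)=\{E\in\mathbb C:|E-p|\le r\}$ and $\mathbb C^+=\{\operatorname{Im}z>0\}$.

\section{From thickness to sums}\label{sec:gaplemma}

A number $E$ lies in $\sigma_1+\sigma_2$ exactly when the closed sets $\sigma_1$ and $E-\sigma_2$ intersect. The next lemma forces such an intersection. If the sets were disjoint, each endpoint of a gap of one set would lie in a gap of the other, and separation of gaps makes the gaps found in this way shrink geometrically.

\begin{lemma}\label{lem:gap}
Let $A,B\subset\mathbb R$ be closed, $x_0\in\mathbb R$, $\delta>0$ and $K=[x_0-4\delta,x_0+4\delta]$. Assume: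
\begin{itemize}
\item[(i)] every component of $\mathbb R\setminus A$ or of $\mathbb R\setminus B$ that meets $K$ has length at most $\delta$;
\item[(ii)] the distance between two distinct components of $\mathbb R\setminus A$ that meet $K$ is more than twice the smaller of their lengths, and the same holds for $B$.
\end{itemize}
Then $A\cap B\ne\emptyset$.
\end{lemma}

\begin{proof}
Suppose $A\cap B=\emptyset$. Call the bounded components of $\mathbb R\setminus A$ and $\mathbb R\setminus B$ the $A$-gaps and $B$-gaps; their endpoints lie in $A$ and in $B$, respectively. An $A$-gap and a $B$-gap are \emph{linked} if each contains exactly one endpoint of the other.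

\emph{A first linked pair.} By (i) there is $a_0\in A$ with $|a_0-x_0|\le\delta$. As $a_0\notin B$, it lies in a $B$-gap $W=(c,d)$ of length at most $\delta$, and $d\in K$. As $d\notin A$, it lies in an $A$-gap $U$ of length at most $\delta$. The left endpoint of $U$ lies in $[a_0,d)\subset W$, and its right endpoint exceeds $d$. So $U$ and $W$ are linked, and both meet $K$.

\emph{The step.} Let $U,W$ be linked gaps whose closures lie in $K$. By the symmetry between $A$ and $B$, assume that the $A$-gap $U=(g,e)$ is at most as long as the $B$-gap $W=(c,f)$, and after a reflection assume that the endpoint of $W$ contained in $U$ is $f$. Then $c<g<f<e$ (Figure~\ref{fig:linked}). The point $e\in A\cap K$ lies in a $B$-gap $W'=(c',d')$. Since $e>f$, we have $W'\ne W$ and $f\le c'<e<d'$. Hence $\operatorname{dist}(W,W')=c'-f<|U|\le|W|$. By (ii), $\min(|W|,|W'|)<\frac12|U|\le\frac12|W|$, so the minimum is $|W'|$ and $|W'|<\frac12|U|$. From $g<c'<e<d'$ we see that $U$ and $W'$ are linked.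

\emph{Iteration.} Let $Y_0$ be the longer and $Y_1$ the shorter gap of the first pair. The step produces $Y_2,Y_3,\dots$ with $Y_n,Y_{n+1}$ linked and $|Y_{n+1}|<\frac12|Y_n|$ for $n\ge1$, as long as the closures stay in $K$. They do: $Y_0\cup\dots\cup Y_n$ is an interval that contains $a_0$ and has length less than $\delta+\delta(1+\frac12+\frac14+\cdots)=3\delta$. The closure of $Y_{n+1}$ contains its own endpoints, which lie in one of the sets $A,B$, and an endpoint of $Y_n$, which lies in the other. So there are $a_n\in A\cap K$ and $b_n\in B\cap K$ with $|a_n-b_n|\le|Y_{n+1}|\to0$. A limit point lies in $A\cap B$, a contradiction.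
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node[left] at (0.2,1) {$B$-gaps};
\node[left] at (0.2,0) {$A$-gap};
\draw[very thick] (0.5,1)--(4.8,1) node[midway,above]{$W$};
\draw[very thick] (7,1)--(7.8,1);
\draw[very thick] (4.2,0)--(7.4,0) node[midway,below]{$U$};
\node[above] at (0.5,1) {$c$}; \node[above] at (4.8,1) {$f$};
\node[above] at (7,1) {$c'$}; \node[above] at (7.8,1) {$d'$};
\node[right] at (7.9,1) {$W'$};
\node[below] at (4.2,0) {$g$}; \node[below] at (7.4,0) {$e$};
\draw[dashed] (4.2,0)--(4.2,1); \draw[dashed] (4.8,0)--(4.8,1);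
\draw[dashed] (7,0)--(7,1); \draw[dashed] (7.4,0)--(7.4,1);
\end{tikzpicture}
\caption{The step in Lemma~\ref{lem:gap}. The gap $U=(g,e)$ of $A$ is linked with the longer gap $W=(c,f)$ of $B$. Its endpoint $e$ lies in another gap $W'=(c',d')$ of $B$, at distance less than $|U|$ from $W$; separation of the gaps of $B$ forces $|W'|<|U|/2$.}
\label{fig:linked}
\end{figure}

Hypothesis (ii) cannot be dropped: the set $A=\bigcup_n[3n,3n+1]$ from the introduction and $B=\frac52-A$ satisfy (i) with $\delta=2$ and are disjoint.

\begin{proof}[Proof of Theorem~\ref{thm:sum}, assuming Theorem~\ref{thm:thick}]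
We treat sums and differences together. Let $c_1>0$, $c_2\ne0$, $E\in\mathbb R$, and put $A=c_1\sigma_1$, $B=E-c_2\sigma_2$. Then $E\in c_1\sigma_1+c_2\sigma_2$ if and only if $A\cap B\ne\emptyset$. Let $C\ge4$ be a constant for which Theorem~\ref{thm:thick} holds with $\tau=2$, $\eta=1$. We look for the intersection near a point $T>0$, with $T=E/2$ if $c_2>0$ and $T\ge4|E|$ if $c_2<0$, and we assume
\begin{equation}\label{eq:T}
\frac{T}{2|c_j|}\ge C(1+M_j^2),\qquad T\ge30000\,|c_j|\qquad(j=1,2).
\end{equation}
Apply Lemma~\ref{lem:gap} with $x_0=T$ and $\delta=T/100$, so that $K\subset[\frac34T,\frac54T]$. For $x\in K$, the energy $x/c_1$ lies in $K_1$ and the energy $(E-x)/c_2$ lies in $K_2$, where $K_j=[\frac{T}{2|c_j|},\frac{3T}{2|c_j|}]$: indeed $E-x=2T-x\in[\frac34T,\frac54T]$ if $c_2>0$, and $x-E\in[\frac12T,\frac32T]$ if $c_2<0$. So the components of $\mathbb R\setminus A$ and $\mathbb R\setminus B$ that meet $K$ are affine images, with ratio $|c_j|$, of components of $\mathbb R\setminus\sigma_j$ that meet $K_j$.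

Such a component has a finite upper end $b\in\sigma_j$, because $\sigma_j$ is unbounded above, and $b\ge\frac{T}{2|c_j|}\ge C(1+M_j^2)\ge4$. By Theorem~\ref{thm:thick}(a) it is a gap $(a,b)$ with $b-a<\sqrt b$. Moreover $\frac b2\le b-\sqrt b<a\le\frac{3T}{2|c_j|}$, so $|c_j|\sqrt b\le\sqrt{3T|c_j|}\le T/100$ by \eqref{eq:T}. This is hypothesis (i). Hypothesis (ii) is Theorem~\ref{thm:thick}(b), whose conclusion is invariant under affine maps, reflections included. Hence $E\in c_1\sigma_1+c_2\sigma_2$.

If $c_2>0$, then \eqref{eq:T} holds for $T=E/2$ and all large $E$. If $c_1=c_2=1$, it holds for $E\ge C_*(1+M_1^2+M_2^2)$ with $C_*=\max(4C,60000)$; the statement on $L^{(2)}_{\lambda_1V_1,\lambda_2V_2}$ is the case $M_j=\lambda_jM$. If $c_2<0$, then for every $E\in\mathbb R$ we may take $T$ as large as needed, so $c_1\sigma_1-|c_2|\sigma_2=\mathbb R$.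
\end{proof}

\section{The trace map}\label{sec:trace}

\subsection{Fibonacci words}

Let $F_{-1}=0$, $F_0=F_1=1$, $F_{k+1}=F_k+F_{k-1}$, and define words $s_0=0$, $s_1=1$, $s_{k+1}=s_ks_{k-1}$. The word $s_k$ has length $F_k$. A \emph{factor} of a word is a block of consecutive letters.

\begin{lemma}\label{lem:words}
\begin{itemize}
\item[(i)] $s_k=\omega_1\cdots\omega_{F_k}$ for $k\ge1$. In particular every $s_k$, $k\ge0$, is a factor of $\omega$.
\item[(ii)] Every finite factor of $\omega$ is a factor of $s_j$ for all large $j$.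
\end{itemize}
\end{lemma}

\begin{proof}
(i) The fractional parts of $\alpha,2\alpha,\dots,5\alpha$ are $0.618\ldots$, $0.236\ldots$, $0.854\ldots$, $0.472\ldots$, $0.090\ldots$, and $1-\alpha=0.381\ldots$. So $\omega_1\cdots\omega_5=10110=s_4$, with prefixes $s_1=1$, $s_2=10$, $s_3=101$, and $s_0=\omega_2$. By induction it remains to show that $\omega_{n+F_k}=\omega_n$ for $k\ge4$ and $1\le n\le F_{k-1}$.

Put $\varepsilon_k=F_k\alpha-F_{k-1}$. Then $\varepsilon_0=\alpha$, $\varepsilon_1=\alpha-1=-\alpha^2$ and $\varepsilon_{k+1}=\varepsilon_k+\varepsilon_{k-1}$, whence $\varepsilon_k=(-1)^k\alpha^{k+1}$. Let $\|\cdot\|$ be the distance to $\mathbb Z$. We use the best approximation property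
\begin{equation}\label{eq:best}
\|m\alpha\|\ge\alpha^k\qquad(1\le m<F_k).
\end{equation}
To see it, let $l\in\mathbb Z$ and use $F_kF_{k-2}-F_{k-1}^2=\pm1$ to write $(m,l)=a(F_k,F_{k-1})+b(F_{k-1},F_{k-2})$ with integers $a,b$. Since $0<m<F_k$, we have $b\neq0$ and $ab\le0$. As $\varepsilon_k$ and $\varepsilon_{k-1}$ have opposite signs, $|m\alpha-l|=|a\varepsilon_k+b\varepsilon_{k-1}|=|a||\varepsilon_k|+|b||\varepsilon_{k-1}|\ge\alpha^k$.

The points $n\alpha$ and $(n+F_k)\alpha$ are at distance $\alpha^{k+1}$ on the circle $\mathbb R/\mathbb Z$. If $\omega_{n+F_k}\ne\omega_n$, one of the discontinuities $0$ and $-\alpha$ of the function in \eqref{eq:omega} lies on the closed arc between them, so $\|n\alpha\|\le\alpha^{k+1}$ or $\|(n+1)\alpha\|\le\alpha^{k+1}$. But $n+1\le F_{k-1}+1<F_k$ for $k\ge4$, and this contradicts \eqref{eq:best}.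

(ii) Consider $\omega_a\cdots\omega_b$. The function in \eqref{eq:omega} is constant on some $[\theta,\theta+\varepsilon)$ to the right of every point $\theta$. So there is $\varepsilon>0$ such that $\omega_{n+m}=\omega_n$ for $a\le n\le b$ whenever $m\alpha\bmod1\in[0,\varepsilon)$. Since $\alpha$ is irrational, there are arbitrarily large such $m$. Thus the factor occurs in $\omega_1\omega_2\cdots$, and (i) applies.
\end{proof}

\subsection{Traces and the invariant}

For $j=0,1$ and $E\in\mathbb C$ let $A_j(E)$ be the transfer matrix of $-u''+f_ju=Eu$ over $[0,1]$, that is, the matrix that maps $(u(0),u'(0))^T$ to $(u(1),u'(1))^T$ for every solution $u$. It is entire in $E$, real for real $E$, and has determinant one by constancy of the Wronskian. Put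
\[
A_{k+1}=A_{k-1}A_k\quad(k\ge1),\qquad A_{-1}=A_1A_0^{-1},\qquad x_k=\tfrac12\operatorname{tr}A_k\quad(k\ge-1).
\]
For $k\ge0$, $A_k$ is the transfer matrix over the potential with letters $s_k$ on $[0,F_k]$, and $A_{-1}$ is chosen so that $A_{k+1}=A_{k-1}A_k$ also holds for $k=0$. The functions $x_k$ are entire and real on $\mathbb R$. Their relevance comes from Floquet theory: the periodic potential with period word $s_k$ has spectrum $\{E\in\mathbb R:|x_k(E)|\le1\}$.

For $2\times2$ matrices with $\det B=1$, Cayley--Hamilton gives $B+B^{-1}=(\operatorname{tr}B)\,\mathrm{Id}$, hence $\operatorname{tr}(BC)+\operatorname{tr}(B^{-1}C)=\operatorname{tr}B\operatorname{tr}C$. Take $B=A_{k-1}$, $C=A_k=A_{k-2}A_{k-1}$, so that $B^{-1}C$ is conjugate to $A_{k-2}$: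
\begin{equation}\label{eq:rec}
x_{k+1}=2x_kx_{k-1}-x_{k-2}\qquad(k\ge1).
\end{equation}
Let $\mathcal I(a,b,c)=a^2+b^2+c^2-2abc-1$, a symmetric polynomial that satisfies
\begin{equation}\label{eq:Iid}
(a-bc)^2=(1-b^2)(1-c^2)+\mathcal I(a,b,c).
\end{equation}
By \eqref{eq:rec}, $x_{k+1}-x_kx_{k-1}=-(x_{k-2}-x_kx_{k-1})$. Squaring and using \eqref{eq:Iid}, we see that
\[
I(E):=\mathcal I(x_{k+1},x_k,x_{k-1})
\]
does not depend on $k\ge0$.

\begin{example}\label{ex:const}
Let $f_0=0$ and $f_1=\lambda$ be constant, $E=\kappa^2$, $E-\lambda=\kappa_1^2$. Then $A_0=\begin{pmatrix}\cos\kappa&\kappa^{-1}\sin\kappa\\-\kappa\sin\kappa&\cos\kappa\end{pmatrix}$, and $A_1$ is the same matrix with $\kappa_1$ in place of $\kappa$. Multiplying out, $x_0=\cos\kappa$, $x_1=\cos\kappa_1$ and $x_{-1}=\cos\kappa\cos\kappa_1+\frac12(\frac{\kappa}{\kappa_1}+\frac{\kappa_1}{\kappa})\sin\kappa\sin\kappa_1$. By \eqref{eq:Iid},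
\[
I(E)=\tfrac14\Big(\frac{\kappa}{\kappa_1}-\frac{\kappa_1}{\kappa}\Big)^2\sin^2\kappa\,\sin^2\kappa_1=\frac{\lambda^2\sin^2\kappa\,\sin^2\kappa_1}{4E(E-\lambda)} .
\]
So $I$ depends on $E$ and tends to zero as $E\to+\infty$. For $\lambda=0$ we get $I=0$, $A_k=A_0^{F_k}$ and $x_k=\cos(F_k\kappa)$.
\end{example}

The following property, a form of self-adjointness, is what survives of the operator in the rescaled limit. It uses that $f_0,f_1$ are real.

\begin{lemma}\label{lem:H}
If $k\ge0$ and $x_k(E)\in[-1,1]$, then $E\in\mathbb R$.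
\end{lemma}

\begin{proof}
Write $x_k(E)=\cos\theta$ with $\theta$ real. Then $e^{i\theta}$ is an eigenvalue of $A_k(E)$, so there is a solution $u\ne0$ over the word $s_k$ with $(u,u')(F_k)=e^{i\theta}(u,u')(0)$. Multiply the equation by $\bar u$ and integrate over $[0,F_k]$. The boundary term $u'\bar u\,|_0^{F_k}$ vanishes, so $E\int|u|^2=\int(|u'|^2+V|u|^2)$ is real.
\end{proof}

\subsection{High-energy asymptotics}

All limits in this paper are taken along sequences in which the pair may vary. A sequence of pairs, with constants $M_n$ and spectra $\sigma_n$, and of points $p_n\in\mathbb R$ is called \emph{high-energy} if $p_n\to+\infty$ and $M_n/\sqrt{p_n}\to0$. This is the case if $p_n\ge n(1+M_n^2)$, which is how such sequences arise: if a statement fails for every threshold $C(1+M^2)$, it fails along a high-energy sequence. We suppress the dependence of $x_k$ and $I$ on $n$; a function evaluated near $p_n$ belongs to the $n$th pair.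

\begin{lemma}\label{lem:As}
For a high-energy sequence, every $k\ge-1$ and every $R>0$, as $n\to\infty$,
\[
\sup_{|z|\le R}\big|x_k(p_n+\sqrt{p_n}\,z)-\cos\big(F_k(\sqrt{p_n}+z/2)\big)\big|\to0,\qquad\sup_{|z|\le R}|I(p_n+\sqrt{p_n}\,z)|\to0 .
\]
\end{lemma}

\begin{proof}
Let $E=\kappa^2\ne0$ and $f\in\{f_0,f_1\}$. Conjugating all transfer matrices by $\operatorname{diag}(\kappa,1)$ does not change the traces. In the variables $(\kappa u,u')$ the transfer matrix $\Phi(t)$ over $[0,t]$ solves
\[
\Phi'=\Big(\kappa J+\frac f\kappa N\Big)\Phi,\qquad J=\begin{pmatrix}0&1\\-1&0\end{pmatrix},\quad N=\begin{pmatrix}0&0\\1&0\end{pmatrix}.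
\]
The matrix $J$ is normal with eigenvalues $\pm i$, so $\|e^{\kappa tJ}\|=e^{|\operatorname{Im}\kappa|t}$ for $t\ge0$. Duhamel's formula reads $\Phi(t)=e^{\kappa tJ}+\int_0^te^{\kappa(t-s)J}\frac{f(s)}{\kappa}N\Phi(s)\,ds$. Thus $\psi(t)=e^{-|\operatorname{Im}\kappa|t}\|\Phi(t)\|$ satisfies $\psi(t)\le1+\int_0^t\frac{|f|}{|\kappa|}\psi$, and Gronwall's inequality gives $\psi(t)\le\exp\big(\int_0^t|f|/|\kappa|\big)$. Inserting this into Duhamel's formula,
\[
\|\Phi(1)-e^{\kappa J}\|\le e^{|\operatorname{Im}\kappa|}\int_0^1\frac{|f(s)|}{|\kappa|}\exp\Big(\int_0^s\frac{|f|}{|\kappa|}\Big)ds\le e^{|\operatorname{Im}\kappa|}\big(e^{M/|\kappa|}-1\big).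
\]
A matrix $B$ of determinant one has $B^{-1}=-JB^TJ$, so the same bound holds for $\Phi(1)^{-1}-e^{-\kappa J}$.

For $E=p_n+\sqrt{p_n}z$ with $|z|\le R$ take $\kappa=\sqrt{p_n}+z/2+O(p_n^{-1/2})$. Then $\operatorname{Im}\kappa$ is bounded and $M_n/|\kappa|\to0$, uniformly in $z$. For $k\ge0$ the conjugated $A_k$ is a product of $F_k$ factors $e^{\kappa J}+o(1)$, hence equals $e^{F_k\kappa J}+o(1)$; for $k=-1$ it is $(e^{\kappa J}+o(1))(e^{-\kappa J}+o(1))=\mathrm{Id}+o(1)$. Since $\frac12\operatorname{tr}e^{\theta J}=\cos\theta$ and the cosine is Lipschitz on horizontal strips, the first claim follows. Finally, $\cos\kappa$ is bounded, so $I=\mathcal I(x_1,x_0,x_{-1})=\mathcal I(\cos\kappa,\cos\kappa,1)+o(1)=o(1)$.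
\end{proof}

Lemma~\ref{lem:As} holds for each \emph{fixed} $k$, and in the limit it shows no gaps at all. Gaps of length $t\ll\sqrt p$ are resolved only by traces whose index grows with $\sqrt p/t$. For these, the only part of the lemma that remains available is $I\to0$.

\section{The recursion on the surface $I=0$}\label{sec:model}

This section is pure function theory. We linearize \eqref{eq:rec} on $I=0$ and prove the one-gap principle.

\subsection{Linearization}

For $x\in\mathbb C$ write $x=\cos W$ and put $G(x)=|\operatorname{Im}W|$. For $W=a+ib$ we have $|x\pm1|=\cosh b\pm\cos a$, from $x+1=2\cos^2\frac W2$ and $1-x=2\sin^2\frac W2$. Hence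
\[
\cosh G(x)=\tfrac12\big(|x+1|+|x-1|\big).
\]
So $G$ is well defined and continuous, $G(\bar x)=G(x)$, and $G$ vanishes exactly on $[-1,1]$. Off $[-1,1]$ it is harmonic, since there $W$ is locally an analytic function of $x$ with $\operatorname{Im}W\neq0$. From $|\cos(a+ib)|^2=\cos^2a+\sinh^2b$,
\begin{equation}\label{eq:G}
\sinh G(x)\le|x|\le\cosh G(x);
\end{equation}
in particular $|x|\le2$ implies $G(x)\le\gamma:=\operatorname{arcsinh}2$.

\begin{lemma}\label{lem:L}
Let $1\le m_+\le\infty$ and let $\xi_m$, $m\in\mathbb Z$, $m\le m_+$, be complex numbers that satisfy the recursion \eqref{eq:rec} and $\mathcal I(\xi_1,\xi_0,\xi_{-1})=0$. Then there are real $P,Q$ with $G(\xi_m)=|\varphi^mP+(-\varphi)^{-m}Q|$ for all $m\le m_+$. If $|\xi_m|\le2$ for all sufficiently negative $m$, then $Q=0$, so $G(\xi_m)=\varphi^mG(\xi_0)$.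
\end{lemma}

\begin{proof}
Write $\xi_0=\cos a$, $\xi_1=\cos b$. By \eqref{eq:Iid}, $(\xi_{-1}-\cos a\cos b)^2=\sin^2a\sin^2b$, so $\xi_{-1}=\cos(b-a)$ or $\cos(b+a)$. Replacing $a$ by $-a$ if necessary, $\xi_{-1}=\cos(b-a)$. Let $W_0=a$, $W_1=b$ and $W_{m+1}=W_m+W_{m-1}$ for $m\in\mathbb Z$. Since $W_m-W_{m-1}=W_{m-2}$, the identity $\cos(W_m+W_{m-1})+\cos(W_m-W_{m-1})=2\cos W_m\cos W_{m-1}$ says that $\cos W_m$ satisfies \eqref{eq:rec}. The recursion can be solved forward and backward from three consecutive terms, and $\cos W_m=\xi_m$ for $m=-1,0,1$. So $\xi_m=\cos W_m$ for all $m\le m_+$. The real sequence $\operatorname{Im}W_m$ solves the Fibonacci recursion, whose characteristic roots are $\varphi$ and $-\varphi^{-1}$; this gives the formula. If $|\xi_m|\le2$ for very negative $m$, then $\operatorname{Im}W_m$ is bounded as $m\to-\infty$, which forces $Q=0$.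
\end{proof}

\subsection{Model families}

\begin{definition}\label{def:model}
A \emph{model family} is a family $(X_m)_{m\in\mathbb Z}$ of entire functions, real on $\mathbb R$, such that
\begin{itemize}
\item[(M1)] the $X_m$ satisfy \eqref{eq:rec} for all $m\in\mathbb Z$, and $\mathcal I(X_1,X_0,X_{-1})=0$;
\item[(M2)] for each $z\in\mathbb C$, $|X_m(z)|\le2$ for all sufficiently negative $m$;
\item[(M3)] for some $\mu\in\mathbb Z$, the set $X_\mu^{-1}([-1,1])$ is nonempty and contained in $\mathbb R$.
\end{itemize}
Its \emph{band set} is $Z=\{x\in\mathbb R:X_0(x)\in[-1,1]\}$.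
\end{definition}

\begin{example}[no gap and one gap]\label{ex:models}
Let $g$ be one of the polynomials $z^2$, $z$, $z(z+1)$, and $X_m=\cos(\varphi^m\sqrt g)$, which is entire because $\cos\sqrt\zeta$ is an entire function of $\zeta$. Since $\varphi^{m+1}=\varphi^m+\varphi^{m-1}$, the recursion holds as in the proof of Lemma~\ref{lem:L}, and $\mathcal I=0$ by \eqref{eq:Iid} and the addition formula. As $m\to-\infty$, $X_m(z)\to1$. Finally $X_0(z)\in[-1,1]$ if and only if $g(z)\in[0,\infty)$, and for each $t\ge0$ the equation $g(z)=t$ has only real roots. So these are model families, with $\mathbb R\setminus Z=\emptyset$, $(-\infty,0)$ and $(-1,0)$.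
\end{example}

\begin{example}[the obstruction to two gaps]\label{ex:two}
The function $X(z)=z^2-2$ satisfies (M3): $X(z)\in[-1,1]$ if and only if $z^2\in[1,3]$. The band $[1,\sqrt3]$ separates two components, $(-1,1)$ and $(\sqrt3,\infty)$, of the set where $|X|>1$. Can $X$ be the member $X_0$ of a model family? Write $X=\cos w$ on $\overline{\mathbb C^+}$ with $\operatorname{Im}w=G(X)$, granting for the moment that $w$ can be chosen analytic in $\mathbb C^+$ and continuous up to $\mathbb R$. On the band, $w$ is real and $\cos w$ increases strictly from $-1$ to $1$, so $w$ changes by exactly $\pi$. By Lemma~\ref{lem:L}, $G(X_{-1})=\varphi^{-1}\operatorname{Im}w$, and this forces $X_{-1}=\cos(\varphi^{-1}w+c)$ with a real constant $c$. Now $\cos(a+ib)=\cos a\cosh b-i\sin a\sinh b$ with $b>0$ is real only if $a\in\pi\mathbb Z$. So $\operatorname{Re}(\varphi^{-1}w+c)$ is a multiple of $\pi$ on both sides of the band, while it changes by $\pi/\varphi$ across it. This is impossible.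
\end{example}

The general statement follows the same path. Part (ii) says that the high members of the family oscillate rapidly near every point of $Z$; it will be played against Lemma~\ref{lem:osc}.

\begin{proposition}\label{prop:onegap}
Let $(X_m)$ be a model family with band set $Z$.
\begin{itemize}
\item[(i)] $\mathbb R\setminus Z$ has at most one component.
\item[(ii)] If an open interval $O$ meets $Z$, there are $m\in\mathbb Z$, $l\in\mathbb Z$ and $e_1<\dots<e_7$ in $O$ with $X_m(e_j)=(-1)^{l+j}/2$.
\end{itemize}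
\end{proposition}

\begin{proof}
\emph{Step 1: one set $Z$ for all $m$.} Let $h_m=G\circ X_m$. By (M1), (M2) and Lemma~\ref{lem:L}, applied at each point of $\mathbb C$,
\begin{equation}\label{eq:h}
h_m=\varphi^mh_0\qquad(m\in\mathbb Z).
\end{equation}
So all $h_m$ have the same zero set, which by (M3) is a nonempty subset of $\mathbb R$; it equals $Z$. Thus $X_m^{-1}([-1,1])=Z$ for every $m$, the set $Z$ is closed, and every $X_m$ is nonconstant.

\emph{Step 2: lifts.} The map $\cos:\mathbb C^+\to\mathbb C\setminus[-1,1]$ is a covering. It is the composition of $w\mapsto\zeta=e^{iw}$, a covering of $0<|\zeta|<1$, with the biholomorphism $\zeta\mapsto\frac12(\zeta+\zeta^{-1})$ of $0<|\zeta|<1$ onto $\mathbb C\setminus[-1,1]$. Since $\mathbb C^+$ is simply connected and $X_m$ maps it into $\mathbb C\setminus[-1,1]$, there is an analytic $w_m:\mathbb C^+\to\mathbb C^+$ with $X_m=\cos w_m$, and $\operatorname{Im}w_m=h_m$. By \eqref{eq:h} the analytic function $w_m-\varphi^mw_0$ is real-valued, hence constant: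
\begin{equation}\label{eq:w}
w_m=\varphi^mw_0+c_m,\qquad c_m\in\mathbb R .
\end{equation}

\emph{Step 3: boundary values.} The argument needs $\operatorname{Re}w_0$ on the real line, and the inverse cosine branches at $\pm1$. We show that $w_0$ extends continuously to $\overline{\mathbb C^+}$, and analytically across each real point where $X_0\neq\pm1$. On $\mathbb C^+$ we have $w_0'=-X_0'/\sin w_0$ and $\sin^2w_0=1-X_0^2$. Let $x_0\in\mathbb R$, let $D$ be a small open disk about $x_0$ of radius less than one, and $D^+=D\cap\mathbb C^+$.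

If $X_0(x_0)\ne\pm1$, then $1-X_0^2$ has a zero-free analytic square root on $D$, and $\sin w_0$ agrees on $D^+$ with this root or its negative. So $w_0'$, and then $w_0$, extends analytically to $D$.

If $X_0(x_0)=\pm1$, let $\nu\ge1$ be the order of the zero of $X_0-X_0(x_0)$ at $x_0$. On $D$ we have $|1-X_0^2|\ge c|z-x_0|^\nu$ and $|X_0'|\le c'|z-x_0|^{\nu-1}$, so $|w_0'|\le c''|z-x_0|^{\nu/2-1}\le c''|z-x_0|^{-1/2}$ on $D^+$. Two points of $D^+$ at distances $s\le s'$ from $x_0$ are joined in $D^+$ by a radial segment and an arc of radius $s'$. Integrating, the values of $w_0$ at these points differ by at most $c''(2+\pi)\sqrt{s'}$. By the Cauchy criterion $w_0$ has a limit at $x_0$.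

A function that is continuous on $\mathbb C^+$ and has a limit at every real point extends continuously to $\overline{\mathbb C^+}$. By \eqref{eq:w} all $w_m$ extend, and \eqref{eq:w}, $\cos w_m=X_m$ and $\operatorname{Im}w_m=h_m$ hold on $\overline{\mathbb C^+}$.

\emph{Step 4: monotonicity.} On $\mathbb R\setminus Z$, $X_m=\cos w_m$ is real and $\operatorname{Im}w_m>0$, so $\operatorname{Re}w_m\in\pi\mathbb Z$ as in Example~\ref{ex:two}; by continuity $\operatorname{Re}w_m$ is constant on each component of $\mathbb R\setminus Z$. On an interval where $|X_0|<1$, $w_0$ is real and analytic, and $\operatorname{Im}w_0>0$ above the interval. By the Cauchy--Riemann equations, $w_0'=\partial_x\operatorname{Re}w_0=\partial_y\operatorname{Im}w_0\ge0$ there. This derivative is analytic and not identically zero, since $X_0$ is nonconstant, so $w_0$ is strictly increasing on the interval. The real points with $X_0=\pm1$ form a discrete set, and between two consecutive ones either $|X_0|<1$ or $|X_0|>1$. Hence $\operatorname{Re}w_0$ is continuous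 and nondecreasing on $\mathbb R$.

\emph{Step 5: $Z$ has no isolated points.} We claim that for $x_0\in Z$ we have $|X_0|<1$ on $(x_0,x_0+\epsilon)$ or on $(x_0-\epsilon,x_0)$ for some $\epsilon>0$. This is immediate if $|X_0(x_0)|<1$. Otherwise let $\varsigma=X_0(x_0)=\pm1$. The function $\varsigma X_0-1$ has an isolated zero at $x_0$, and the claim holds if it is negative on one side. Suppose that it is positive on both sides. Then the order $\nu$ of the zero is even and $\varsigma X_0-1=c(z-x_0)^\nu r(z)$ with $c>0$, $r(x_0)=1$, $r$ real on $\mathbb R$. The function $\psi=(z-x_0)r^{1/\nu}$ is biholomorphic near $x_0$ and real on $\mathbb R$, and $\varsigma X_0-1=c\psi^\nu$. For small $\epsilon>0$ let $z$ be the point with $\psi(z)=\epsilon e^{i\pi/\nu}$. It is nonreal because $\nu\ge2$, and $\varsigma X_0(z)=1-c\epsilon^\nu\in(-1,1)$. This contradicts Step 1.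

\emph{Step 6: proof of (i).} Suppose $g_1,g_2$ are two components of $\mathbb R\setminus Z$, with $g_1$ to the left, and let $\beta=\sup g_1\in Z$. Since $|X_0|>1$ on $g_1$, Step 5 gives $|X_0|<1$ on some $(\beta,\beta+\epsilon)\subset Z$, which lies between $g_1$ and $g_2$. By Step 4, $d:=\operatorname{Re}w_0|_{g_2}-\operatorname{Re}w_0|_{g_1}>0$. By \eqref{eq:w} and Step 4, $\varphi^md=\operatorname{Re}w_m|_{g_2}-\operatorname{Re}w_m|_{g_1}\in\pi\mathbb Z$ for all $m\in\mathbb Z$. But $0<\varphi^md<\pi$ for very negative $m$.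

\emph{Step 7: proof of (ii).} By Step 5 there is $[y_1,y_2]\subset O$, $y_1<y_2$, on which $|X_0|<1$. There $w_0$ is real and increases by some $\epsilon>0$. Choose $m$ with $\varphi^m\epsilon\ge9\pi$. By \eqref{eq:w}, $w_m$ is real, continuous and increasing on $[y_1,y_2]$, with range an interval of length at least $9\pi$. So there are an integer $l$ and $e_1<\dots<e_7$ in $[y_1,y_2]$ with $w_m(e_j)=\pi(l+j)+\frac\pi3$, and $X_m(e_j)=(-1)^{l+j}/2$.
\end{proof}

\begin{remark}\label{rem:M2}
The condition $I=0$ alone does not limit the number of gaps; (M2) is essential. Extend $F_m$ to $m\in\mathbb Z$ by the recursion and let $T_r$ be the Chebyshev polynomials, $T_r(\cos w)=\cos rw$. The family $X_m=T_{|F_m|}(z^2-2)$ satisfies (M1) and (M3), and $\mathbb R\setminus Z$ has three components. Here $G(X_m)=|F_m|\,G(X_0)$ is unbounded as $m\to-\infty$, and integer multiples of $\pi$ remain integer multiples of $\pi$.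
\end{remark}

\section{Three estimates for the traces}\label{sec:est}

We now relate the traces to $\sigma$. The first estimate bounds them on $\sigma$, the second limits their oscillation in a gap, and the third transfers smallness of $G(x_k)$ from one point to a disk.

\subsection{Traces on the spectrum}

\begin{lemma}[no escape]\label{lem:noescape}
Let $p\in\sigma$. There is no $k\ge0$ such that $|x_k|>1$, $|x_{k+1}|>1$ and $|x_kx_{k+1}|>|x_{k-1}|$ at $p$.
\end{lemma}

\begin{proof}
Otherwise the three inequalities hold on an interval $O=(p-r,p+r)$. There, by \eqref{eq:rec}, $|x_{k+2}|\ge2|x_{k+1}x_k|-|x_{k-1}|>|x_{k+1}x_k|>1$, and then $|x_{k+1}x_{k+2}|>|x_k|$. So the inequalities hold with $k+1$ in place of $k$, and $|x_j|>1$ on $O$ for all $j\ge k$. Let $u\in C_c^\infty$ be supported in $[-R,R]$, $R\in\mathbb N$. By Lemma~\ref{lem:words}(ii), $\omega_{-R}\cdots\omega_{R-1}$ is a factor of some $s_j$ with $j\ge k$. So a translate $V'$ of the periodic potential with period word $s_j$ agrees with $V$ on $[-R,R)$. Its spectrum $\{|x_j|\le1\}$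 misses $O$, and \eqref{eq:dist} gives $\|(L_V-p)u\|=\|(L_{V'}-p)u\|\ge r\|u\|$. Since $C_c^\infty$ is a core for $L_V$, \eqref{eq:dist} gives $\operatorname{dist}(p,\sigma)\ge r$, a contradiction. (Equivalently, one can use strong resolvent convergence of the periodic operators \cite[Theorems VIII.25 and VIII.24]{RS}.)
\end{proof}

\begin{lemma}\label{lem:bound}
Let $p\in\sigma$ and $\Delta=\max\{1,|x_{-1}(p)|,|x_0(p)|,|x_1(p)|\}$. Then $|x_k(p)|\le\Delta+2\sqrt{|I(p)|}$ for all $k\ge-1$. Consequently, for a high-energy sequence with $p_n\in\sigma_n$,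
\[
\limsup_{n\to\infty}\ \sup_{k\ge-1}|x_k(p_n)|\le1 .
\]
\end{lemma}

\begin{proof}
All functions are evaluated at $p$. We first note:
\begin{equation}\label{eq:two}
\text{if $j\ge0$ and $|x_j|,|x_{j+1}|>1$, then $\max(|x_j|,|x_{j+1}|)<|x_{-1}|\le\Delta$.}
\end{equation}
Indeed, Lemma~\ref{lem:noescape} gives $|x_{j-1}|\ge|x_jx_{j+1}|>\max(|x_j|,|x_{j+1}|)>1$. If $j\ge1$, the same applies to $x_{j-1},x_j$, and descending we get $|x_{j-1}|<|x_{j-2}|<\dots<|x_{-1}|$.

Let $k\ge2$ and $|x_k|>1$; otherwise there is nothing to prove. If $|x_{k-1}|>1$, then \eqref{eq:two} gives $|x_k|\le\Delta$. If $|x_{k-1}|,|x_{k-2}|\le1$, then \eqref{eq:Iid} and the Cauchy--Schwarz inequality in $\mathbb R^2$ give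
\[
|x_k|\le|x_{k-1}||x_{k-2}|+\sqrt{1-x_{k-1}^2}\sqrt{1-x_{k-2}^2}+\sqrt{|I|}\le1+\sqrt{|I|}.
\]
It remains to treat $|x_{k-1}|\le1<|x_{k-2}|$. By \eqref{eq:rec}, $x_k-x_{k-3}=2(x_k-x_{k-1}x_{k-2})$, so \eqref{eq:Iid} gives $\frac14(x_k-x_{k-3})^2=(1-x_{k-1}^2)(1-x_{k-2}^2)+I\le|I|$. Thus $|x_k|\le|x_{k-3}|+2\sqrt{|I|}$. Finally $|x_{k-3}|\le\Delta$: this holds by definition if $k=2$ or $|x_{k-3}|\le1$, and by \eqref{eq:two} with $j=k-3$ otherwise.

Along a high-energy sequence, Lemma~\ref{lem:As} with $z=0$ gives $\Delta\to1$ and $I(p_n)\to0$.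
\end{proof}

\subsection{Few oscillations off the spectrum}

The set $\{|x_k|\le1\}$ is the spectrum of a periodic approximant, and it may enter a gap of $\sigma$. The next lemma says that only few of its bands can. The mechanism is that many oscillations of $x_k$ produce many Dirichlet eigenvalues of the block $s_k$, and three Dirichlet eigenfunctions suffice to build a trial function for $L_V$ itself.

\begin{lemma}\label{lem:osc}
Let $O$ be a bounded open interval with $O\cap\sigma=\emptyset$, and let $k\ge0$. There are no points $e_1<\dots<e_7$ in $O$ with $|x_k(e_j)|<1$ for all $j$ and $x_k(e_j)x_k(e_{j+1})<0$ for $1\le j\le6$.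
\end{lemma}

\begin{proof}
Let $F=F_k$ and let $\Phi(t)=\begin{pmatrix}y_1&y_2\\y_1'&y_2'\end{pmatrix}(t)$, $0\le t\le F$, be the transfer matrix over the word $s_k$, so $\Phi(0)=\mathrm{Id}$ and $\Phi(F)=A_k$. Differentiating $\Phi'=\begin{pmatrix}0&1\\V-E&0\end{pmatrix}\Phi$ in $E$ and using variation of constants,
\[
\partial_E\Phi(F)=\Phi(F)\int_0^F\Phi^{-1}\begin{pmatrix}0&0\\-1&0\end{pmatrix}\Phi\,dt=\Phi(F)\int_0^F\begin{pmatrix}y_1y_2&y_2^2\\-y_1^2&-y_1y_2\end{pmatrix}dt .
\]
Taking traces, with $x_k'=dx_k/dE$,
\[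
2x_k'(E)=-\int_0^F\Big[y_2(F)\,y_1^2+\big(y_2'(F)-y_1(F)\big)\,y_1y_2-y_1'(F)\,y_2^2\Big]dt .
\]
For real $E$ the integrand is a real quadratic form in $(y_1(t),y_2(t))$ with discriminant
\[
\big(y_2'(F)-y_1(F)\big)^2+4y_2(F)y_1'(F)=\big(y_1(F)+y_2'(F)\big)^2-4\det\Phi(F)=4(x_k^2-1).
\]
If $|x_k(E)|<1$, the form is definite, so $y_2(F)\ne0$; and $(y_1(t),y_2(t))\neq(0,0)$ because $\det\Phi(t)=1$. Hence $x_k'(E)$ is nonzero and has the sign of $-y_2(F;E)$.

Suppose that the points $e_j$ exist. If $y_2(F;\cdot)$ had no zero in $[e_j,e_{j+2}]$, then $x_k'$ would be nonzero, and of one sign, at all zeros of $x_k$ in this interval. But $x_k$ has at least two zeros there, and at consecutive simple zeros the derivatives have opposite signs. So $y_2(F;\cdot)$ has a zero in $[e_j,e_{j+2}]$, and not at the endpoints. We obtain zeros $E_1\in(e_1,e_3)$, $E_2\in(e_3,e_5)$, $E_3\in(e_5,e_7)$.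

By Lemma~\ref{lem:words}(i), $V$ coincides on some block $[n,n+F]$ with the potential of the word $s_k$. The translates $u_1,u_2,u_3$ of $y_2(\cdot\,;E_1),y_2(\cdot\,;E_2),y_2(\cdot\,;E_3)$ are eigenfunctions of the Dirichlet problem on this block with distinct eigenvalues, hence orthogonal. Choose $u=\sum_r\beta_ru_r\neq0$ with $u'=0$ at both ends of the block; these are two linear conditions on three coefficients. Extend $u$ by zero. Then $u$ and $u'$ are absolutely continuous on $\mathbb R$, and $u''=Vu-\sum_r\beta_rE_ru_r$ on the block is square integrable because $V\in L^2$ there and $u$ is bounded. So $u\in H^2(\mathbb R)$. With $c$ the midpoint of $O$,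
\[
\|(L_V-c)u\|^2=\sum_r|\beta_r|^2|E_r-c|^2\|u_r\|^2<\Big(\frac{|O|}{2}\Big)^2\|u\|^2 .
\]
By \eqref{eq:dist}, $\operatorname{dist}(c,\sigma)<|O|/2$, contradicting $O\cap\sigma=\emptyset$.
\end{proof}

\subsection{A Harnack-type bound}

By Lemma~\ref{lem:H}, $G\circ x_k$ is positive and harmonic in $\mathbb C^+$, so Harnack's inequality controls it on compact subsets of $\mathbb C^+$. We need control on disks centered on the real axis. It comes from combining the Poisson representation with subharmonicity.

\begin{lemma}\label{lem:harnack}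
There is a universal $C_0$ such that for $k\ge0$, $p\in\mathbb R$, $r>0$,
\[
\sup_{D(p,2r)}G(x_k)\le C_0\,G\big(x_k(p+ir/2)\big).
\]
\end{lemma}

\begin{proof}
Let $h(z)=G(x_k(p+rz))$. It is continuous, nonnegative, symmetric under conjugation, and harmonic on the open set where it is positive, which contains $\mathbb C^+$. At a zero of $h$ the sub-mean value inequality is trivial, so $h$ is subharmonic on $\mathbb C$. Recall that a nonnegative harmonic function on $\mathbb C^+$ that is continuous on $\overline{\mathbb C^+}$ has the form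
\[
h(x+iy)=\beta y+\frac1\pi\int_{\mathbb R}\frac{y\,h(t)}{(x-t)^2+y^2}\,dt,\qquad\beta\ge0 .
\]
At the point $i/2$ this gives $h(i/2)=\frac\beta2+\frac1{2\pi}\int\frac{h(t)\,dt}{t^2+1/4}$, so $\beta\le2h(i/2)$ and $\int\frac{h(t)\,dt}{1+t^2}\le2\pi h(i/2)$. For $0<y\le3$ and $t\in\mathbb R$,
\[
\frac1\pi\int_{-4}^4\frac{y\,dx}{(x-t)^2+y^2}\le\frac{65}{1+t^2}.
\]
Indeed, the left side is at most $1$, which suffices for $|t|\le8$. For $|t|\ge8$ we have $(x-t)^2\ge t^2/4$, so the left side is at most $\frac{96}{\pi t^2}\le\frac{192}{\pi(1+t^2)}$. By Tonelli's theorem, $\int_{-4}^4h(x+iy)\,dx\le24\beta+65\int\frac{h(t)\,dt}{1+t^2}\le(48+130\pi)h(i/2)$ for $0<y\le3$. For $|z|\le2$ the disk $D(z,1)$ lies in $[-4,4]\times[-3,3]$, so the area sub-mean value inequality and the symmetry of $h$ give $h(z)\le\frac2\pi\int_0^3\!\int_{-4}^4h\,dx\,dy\le C_0h(i/2)$ with $C_0=\frac6\pi(48+130\pi)$.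
\end{proof}

\section{Scales}\label{sec:scales}

Given a spectral point $p$ and a small length $t$, we must find the index at which the traces begin to vary on the scale $t$ around $p$. We attach to each index $k$ the radius $\ell_k(p)$ of the largest disk on which all traces up to $x_k$ stay bounded by $2$, and show that $\ell_k$ decreases geometrically, neither faster nor slower.

\begin{lemma}\label{lem:C1}
There is a universal $C_1$ such that for $p\in\sigma$, $p\ge C_1(1+M^2)$, we have $|x_k(p)|\le\frac32$ for all $k\ge-1$ and $|x_0(p+4i\sqrt p)|>2$.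
\end{lemma}

\begin{proof}
Otherwise one of the claims fails along a high-energy sequence with $p_n\in\sigma_n$. The first cannot, by Lemma~\ref{lem:bound}. The second cannot, by Lemma~\ref{lem:As} at $z=4i$, since $|\cos(\sqrt{p_n}+2i)|\ge\sinh2>2$.
\end{proof}

For $p$ as in Lemma~\ref{lem:C1} and $k\ge0$ let
\[
\ell_k(p)=\sup\{\ell>0:\ |x_j|\le2\text{ on }D(p,\ell)\text{ for all }-1\le j\le k\}.
\]
Then $0<\ell_k(p)\le4\sqrt p$, the sequence $\ell_k(p)$ is nonincreasing, and by continuity $|x_j|\le2$ on $D(p,\ell_k(p))$ for $-1\le j\le k$. For fixed $k$ and a high-energy sequence with $p_n\in\sigma_n$,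
\begin{equation}\label{eq:lfixed}
\ell_k(p_n)\ge\frac{2}{F_k}\sqrt{p_n}\qquad\text{for large }n,
\end{equation}
by Lemma~\ref{lem:As}, because $|\cos(F_j(\sqrt{p_n}+z/2))|\le\cosh1<2$ for $|z|\le2/F_k$ and $j\le k$.

\begin{lemma}[not too fast]\label{lem:fast}
For $p\in\sigma$, $p\ge C_1(1+M^2)$ and $k\ge1$: $\ell_{k+1}(p)\ge\ell_k(p)/40$.
\end{lemma}

\begin{proof}
By \eqref{eq:rec}, $|x_{k+1}|\le2\cdot2\cdot2+2=10$ on $D(p,\ell_k)$, and $|x_{k+1}(p)|\le\frac32$. The Schwarz lemma applied to $x_{k+1}-x_{k+1}(p)$ gives $|x_{k+1}(E)-x_{k+1}(p)|\le11.5\,|E-p|/\ell_k<\frac12$ for $|E-p|\le\ell_k/40$.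
\end{proof}

The opposite bound is where $I\to0$ enters. If $\ell_k$ did not shrink over $q$ steps, then $G(x_{j+q})$ would be bounded at a nonreal point, and Lemma~\ref{lem:L} would make $G(x_j)$ smaller there by the factor $\varphi^{-q}$. Lemma~\ref{lem:harnack} spreads this smallness over a disk of twice the radius. Lemma~\ref{lem:L} requires a sequence that is infinite to the left, so bounded indices $j$ are treated separately, by Lemma~\ref{lem:As}.

\begin{lemma}[not too slowly]\label{lem:slow}
There are universal $q\in\mathbb N$ and $C_2\ge C_1$ such that $\ell_{k+q}(p)\le\frac12\ell_k(p)$ for all $k\ge0$ and all $p\in\sigma$, $p\ge C_2(1+M^2)$.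
\end{lemma}

\begin{proof}
Choose $q\ge3$ with $2C_0\gamma\varphi^{-q}<\operatorname{arccosh}2$. If no $C_2$ works for this $q$, there are a high-energy sequence with $p_n\in\sigma_n$ and indices $k_n\ge0$ with $r_n:=\ell_{k_n+q}(p_n)>\frac12\ell_{k_n}(p_n)$. Since $2r_n>\ell_{k_n}(p_n)$, there is $j_n$ with $-1\le j_n\le k_n$ such that $|x_{j_n}|>2$ somewhere on $D(p_n,2r_n)$. On the other hand, $|x_j|\le2$ on $D(p_n,r_n)$ for $-1\le j\le j_n+q$. Also $r_n\le4\sqrt{p_n}$. Along a subsequence, either $j_n\to\infty$ or $j_n=j$ is constant.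

\emph{Case $j_n\to\infty$.} Let $z_n=p_n+ir_n/2$. For each integer $m\le q$ the number $x_{j_n+m}(z_n)$ is defined for large $n$ and bounded by $2$. By a diagonal argument, along a subsequence $x_{j_n+m}(z_n)\to\xi_m$ for every $m\le q$, with $|\xi_m|\le2$. The $\xi_m$ satisfy \eqref{eq:rec}, and $\mathcal I(\xi_1,\xi_0,\xi_{-1})=\lim I(z_n)=0$ by Lemma~\ref{lem:As}, as $|z_n-p_n|\le2\sqrt{p_n}$. Lemma~\ref{lem:L} gives $G(\xi_0)=\varphi^{-q}G(\xi_q)\le\gamma\varphi^{-q}$. By continuity of $G$, $G(x_{j_n}(z_n))\le2\gamma\varphi^{-q}$ for large $n$. By Lemma~\ref{lem:harnack}, $G(x_{j_n})<\operatorname{arccosh}2$ on $D(p_n,2r_n)$, so $|x_{j_n}|<2$ there by \eqref{eq:G}, a contradiction.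

\emph{Case $j_n=j$.} Pass to a subsequence with $r_n/\sqrt{p_n}\to\rho\in[0,4]$ and $\sqrt{p_n}\to\kappa$ modulo $2\pi$. By Lemma~\ref{lem:As}, $x_m(p_n+r_nz)\to\cos(F_m(\kappa+\rho z/2))$ locally uniformly for each $m$. Since $|x_j|>2$ somewhere on $|z|\le2$, the limit for $m=j$ has modulus at least $2$ at some point with $|z|\le2$, so $\cosh(F_j\rho)\ge2$ by \eqref{eq:G}. Hence $j\ge0$ and $F_j\rho\ge\operatorname{arccosh}2>1.31$. Since $|x_{j+q}|\le2$ at $z=i$, \eqref{eq:G} gives $\sinh(F_{j+q}\rho/2)\le2$, so $F_{j+q}\rho\le2\gamma<2.89$. Thus $F_{j+q}/F_j<2.21$, while $F_{j+q}\ge F_{j+3}=2F_{j+1}+F_j\ge3F_j$.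
\end{proof}

\section{Proof of Theorem~\ref{thm:thick}}\label{sec:proof}

We find a constant for (a) depending on $\eta$ and a constant for (b) depending on $\tau$; their maximum is $C(\tau,\eta)$.

\subsection{Gaps are short}

Suppose (a) fails for some $\eta$ and every $C$. Then there are pairs and points $p_n\in\sigma_n$, $p_n\ge n(1+M_n^2)$, such that $O_n=(p_n-\eta\sqrt{p_n},p_n)$ misses $\sigma_n$. Along a subsequence $\sqrt{p_n}\to\kappa$ modulo $2\pi$. Fix $k$ with $F_k\eta\ge20\pi$. By Lemma~\ref{lem:As}, $x_k(p_n+\sqrt{p_n}z)\to\cos(F_k(\kappa+z/2))$. As $z$ runs over $(-\eta,0)$, the argument of the cosine runs over an interval of length at least $10\pi$, which contains seven consecutive points of $\pi\mathbb Z+\frac\pi3$. So there are $z_1<\dots<z_7$ in $(-\eta,0)$ at which the limit takes the values $\pm\frac12$ with alternating signs. For large $n$ the points $p_n+\sqrt{p_n}z_j\in O_n$ contradict Lemma~\ref{lem:osc}.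

\subsection{Gaps are far apart}

Suppose (b) fails for some $\tau$ and every $C$. Then there are pairs and gaps $U_n=(a_n,b_n)$, $U_n'=(a_n',b_n')$ of $\sigma_n$ with
\[
n(1+M_n^2)\le b_n\le a_n',\qquad a_n'-b_n\le\tau t_n,\qquad t_n=\min(|U_n|,|U_n'|).
\]
Put $p_n=b_n\in\sigma_n$. The sequence is high-energy, and $p_n\ge C_2(1+M_n^2)$ for large $n$. By part (a), for every $\eta>0$ we have $|U_n|<\eta\sqrt{p_n}$ for large $n$, so
\begin{equation}\label{eq:tsmall}
t_n/\sqrt{p_n}\to0 .
\end{equation}

\emph{Choice of the index.} For fixed $k$, \eqref{eq:lfixed} and \eqref{eq:tsmall} give $\ell_k(p_n)\ge t_n$ for large $n$. For fixed large $n$, Lemma~\ref{lem:slow} gives $\ell_k(p_n)\to0$ as $k\to\infty$. So $k_n=\max\{k:\ell_k(p_n)\ge t_n\}$ exists, and $k_n\to\infty$. Since $\ell_{k_n+1}(p_n)<t_n$, Lemma~\ref{lem:fast} gives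
\[
t_n\le\ell_{k_n}(p_n)\le40\,t_n .
\]
Define
\[
X^{(n)}_m(z)=x_{k_n+m}(p_n+t_nz),\qquad m\ge-1-k_n .
\]

\emph{The limit.} By Lemma~\ref{lem:slow}, $\ell_{k_n-jq}(p_n)\ge2^jt_n$ if $j\ge0$ and $jq\le k_n$. Hence
\begin{equation}\label{eq:Xbound}
|X^{(n)}_m|\le2\text{ on }D(0,2^j)\qquad\text{for }-1-k_n\le m\le-jq .
\end{equation}
For $m>-jq$, start from the three indices $-jq-2,-jq-1,-jq$ and apply \eqref{eq:rec} finitely many times to bound $X^{(n)}_m$ on $D(0,2^j)$, uniformly in large $n$. So for each $m\in\mathbb Z$ the sequence $X_m^{(n)}$ is locally bounded on $\mathbb C$. By Montel's theorem and a diagonal argument, along a subsequence $X^{(n)}_m\to X_m$ locally uniformly for all $m\in\mathbb Z$. The $X_m$ are entire and real on $\mathbb R$, and Lemma~\ref{lem:bound} gives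
\begin{equation}\label{eq:X0}
|X_m(0)|\le1\qquad(m\in\mathbb Z).
\end{equation}

\emph{The limit is a model family.} The recursion passes to the limit, and $\mathcal I(X_1,X_0,X_{-1})(z)=\lim I(p_n+t_nz)=0$ by Lemma~\ref{lem:As} and \eqref{eq:tsmall}. This is (M1), and (M2) follows from \eqref{eq:Xbound}. For (M3) we first need one nonconstant member. By the definition of $\ell_{k_n}$ and continuity, some $x_j$ with $-1\le j\le k_n$ has $\max|x_j|=2$ on $D(p_n,\ell_{k_n})$. If $j\le k_n-q$, then $|x_j|\le2$ on the larger disk $D(p_n,2\ell_{k_n})$ by Lemma~\ref{lem:slow}, so the maximum principle makes $x_j$ a constant of modulus $2$, contradicting $|x_j(p_n)|\le\frac32$. So $j=k_n+\mu_n$ with $-q<\mu_n\le0$, and along a subsequence $\mu_n=\mu$. Then $|X^{(n)}_\mu|=2$ at a point of $D(0,40)$, and the same holds for $X_\mu$. By \eqref{eq:X0}, $X_\mu$ is nonconstant and $0\in X_\mu^{-1}([-1,1])$. Suppose $X_\mu(z_0)=c\in[-1,1]$ at a nonreal point $z_0$. Hurwitz's theorem says that if analytic functions converge locally uniformly to a function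 that is not identically zero, then near each zero of the limit they eventually have zeros. Applied to $X^{(n)}_\mu-c$, it gives nonreal points where $X^{(n)}_\mu=c$, contradicting Lemma~\ref{lem:H}. This is (M3). Let $Z$ be the band set; by \eqref{eq:X0}, $0\in Z$.

\emph{Both gaps survive.} Along a subsequence $(a_n'-b_n)/t_n\to d\in[0,\tau]$; this is where the failure of (b) is used. Let $O=(-1,0)$ or $O=(d,d+1)$. We claim that $O\cap Z=\emptyset$. Since $p_n=b_n$ and $|U_n|\ge t_n$, we have $p_n+t_n(-1,0)\subset U_n$. Since $|U_n'|\ge t_n$, each point $e\in(d,d+1)$ satisfies $p_n+t_ne\in(a_n',a_n'+t_n)\subset U_n'$ for large $n$. If $O$ met $Z$, Proposition~\ref{prop:onegap}(ii) would give $m$ and $e_1<\dots<e_7$ in $O$ with $X_m(e_j)=\pm\frac12$ and alternating signs. For large $n$ we have $k_n+m\ge0$, the points $p_n+t_ne_j$ lie in one gap of $\sigma_n$, and the values of $x_{k_n+m}$ at these points have modulus less than one and alternating signs. This contradicts Lemma~\ref{lem:osc}.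

\emph{Conclusion.} The intervals $(-1,0)$ and $(d,d+1)$ lie in $\mathbb R\setminus Z$, on opposite sides of the point $0\in Z$. So $\mathbb R\setminus Z$ has at least two components, contradicting Proposition~\ref{prop:onegap}(i). This proves Theorem~\ref{thm:thick}, and with it Theorem~\ref{thm:sum}. \qed

\begin{thebibliography}{9}

\bibitem{OWR}
``Abstract. The mathematical theory of aperiodic order grew out of various predecessors in discrete geometry, harmonic analysis and mathematical physics, and deve'',
\texttt{https://www.mfo.de/document/1740/OWR\_2017\_46.pdf}.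

\bibitem{RS}
Reed--Simon I.

\end{thebibliography}
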